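# Small modules over Iwasawa algebras and the center of a Heisenberg subgroup

## 1. A first guess: small modules do not see the center of a Heisenberg group

Let $\mathfrak h_{2r+1}$ be the Heisenberg Lie algebra over $\mathbb Q_p$, $r\ge 1$: it has basis $x_1,\dots,x_r,y_1,\dots,y_r,z_0$, with $[x_i,y_j]=\delta_{ij}z_0$ and all other brackets of basis elements zero. Suppose a $p$-adic Lie group $G$ contains a subgroup $H$ with this Lie algebra, and let $z$ generate the center of $H$. Let $G$ act on a module $M$ over its completed group algebra over $\mathbb F_p$. If $M$ is small, must $z-1$ be nilpotent on $M$, at least to leading order?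

The first guess is yes, with "small" meaning "of dimension at most $r$". Here is the heuristic; nothing later depends on it. If $x,y,z$ are operators on a finite-dimensional vector space in characteristic $0$ with $[x,y]=z$ commuting with $x$ and $y$, then $z$ is nilpotent: on its generalized eigenspace for $\lambda$, which $x$ and $y$ preserve, the trace of $z=[x,y]$ is $0$, so $\lambda=0$. So a zero-dimensional module does not see $z$. The obvious module on which $z$ acts freely is the polynomial ring in $t_1,\dots,t_r,z$ with $y_i=t_i$ and $x_i=z\,\partial/\partial t_i$. It has $r+1$ variables, and it is hard to imagine doing it with fewer.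

Here is the precise form of the guess. The terms in it are recalled in Section 2.

**Theorem A.** Let $G$ be a uniform pro-$p$ group, let $H\le G$ be a closed uniform subgroup with $\mathcal L(H)=\mathfrak h_{2r+1}$, $r\ge1$, and let $z$ be a topological generator of $Z(H)$. Let $M$ be a finitely generated $\Omega_G$-module with $d(M)\le r$. Then $\sigma(z-1)\in J(M)$.

We test the guess on simple cases in Section 3, see in Section 4 why the case $G=H$ does not give the general case, and prove Theorem A in Sections 5–7. After that we refine the count and draw consequences. Modules are left modules, and $p$ is any prime, $2$ included.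

## 2. Uniform groups, symbols, canonical dimension

Let $G$ be uniform of dimension $D_G$, let $\Omega_G=\mathbb F_p[[G]]$, and let $J$ be its augmentation ideal, which is its Jacobson radical. The ring $\Omega_G$ is Noetherian and local. We use the following facts (Dixon–du Sautoy–Mann–Segal, *Analytic pro-$p$ groups*, Ch. 4, 7, 9).

**(F2) Lattices and coordinates.** Via $\log$ and $\exp$, $G$ is identified with a powerful $\mathbb Z_p$-Lie lattice $L_G\subset\mathcal L(G)$, that is, $[L_G,L_G]\subseteq pL_G$ (and $\subseteq 4L_G$ if $p=2$); the product is given by the Baker–Campbell–Hausdorff series. Conversely, every powerful lattice gives a uniform group. A closed uniform subgroup corresponds to a powerful sublattice. If $g_1,\dots,g_{D_G}$ correspond to a basis of $L_G$, each element of $\Omega_G$ is uniquely a sum $\sum c_\alpha X^\alpha$ with $c_\alpha\in\mathbb F_p$ and $X^\alpha=(g_1-1)^{\alpha_1}\cdots(g_{D_G}-1)^{\alpha_{D_G}}$. Moreover $J^n=\{c_\alpha=0\text{ for }|\alpha|<n\}$, and $\operatorname{gr}\Omega_G=\operatorname{Sym}(V)$ with $V=L_G/pL_G$.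 For $v\in L_G\setminus pL_G$, the symbol $\sigma(\exp v-1)$ is the image of $v$ in $V$.

Here the symbol of a nonzero $x\in J^D\setminus J^{D+1}$ is $\sigma(x)=x+J^{D+1}\in J^D/J^{D+1}$, and $D$ is its degree. Since $\operatorname{gr}\Omega_G$ is a domain, $\sigma(xy)=\sigma(x)\sigma(y)$.

For example, let $G=\mathbb Z_p$ with generator $g$ and $T=g-1$. Then $\Omega_G=\mathbb F_p[[T]]$, $J=(T)$. The subgroup generated by $z=g^p$ has $z-1=(g-1)^p=T^p$, so $z-1$ has degree $p$, not $1$. This is why a degree $D$ appears in the proof: the generator of $Z(H)$ may be a $p$-power in $G$.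

**Good filtrations.** If $m_1,\dots,m_s$ generate $M$ and $k_1,\dots,k_s$ are integers, the filtration $M_n=\sum_iJ^{n-k_i}m_i$ (with $J^j=\Omega_G$ for $j\le0$) is good. Taking all $k_i=0$ gives $M_n=J^nM$, and this is the filtration we always use. The associated graded module $\operatorname{gr}M$ is generated over $\operatorname{gr}\Omega_G$ by the finite space $M/JM$ in degree $0$. The characteristic ideal $J(M)=\sqrt{\operatorname{Ann}_{\operatorname{gr}\Omega_G}(\operatorname{gr}M)}$ does not depend on the good filtration, and $d(M)$ is the Krull dimension of $\operatorname{gr}\Omega_G/J(M)$.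

**(F1) Growth.** By Hilbert–Serre, if $M\ne0$ then $\dim_{\mathbb F_p}M/J^nM$ is, for large $n$, a polynomial in $n$ of degree $d=d(M)$. Hence there is a constant $C$ with $\dim M/J^nM\le Cn^d$ for all $n\ge1$.

For $G=\mathbb Z_p$: the module $\mathbb F_p[[T]]/(T^m)$, $m\ge1$, has $J(M)=(\sigma(T))$ and $d(M)=0$, while $M=\mathbb F_p[[T]]$ has $J(M)=0$ and $d(M)=1$.

**Isolated sublattices.** A $\mathbb Z_p$-submodule $N\subseteq L_G$ is isolated if $L_G/N$ is torsion-free, that is, $N=L_G\cap\mathbb Q_pN$. Then a basis of $N$ extends to a basis of $L_G$, and $p^sL_G\cap N=p^sN$. In particular an isolated Lie sublattice is powerful, because $[N,N]\subseteq pL_G\cap N=pN$ (with $4$ in place of $p$ if $p=2$), so $\exp N$ is a uniform subgroup. For instance, in $L=\mathbb Z_p$ the sublattice $p\mathbb Z_p$ is not isolated.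

## 3. Tests: finite modules, $G=H$, induced modules

**Finite modules.** If $M=0$, then $J(M)$ is the whole ring. If $0<\dim_{\mathbb F_p}M<\infty$, then $\operatorname{gr}M$ is finite-dimensional, so every element of positive degree of $\operatorname{gr}\Omega_G$ acts nilpotently on it and lies in $J(M)$. In particular $\sigma(z-1)$ does. By (F1), $d(M)=0$ here.

**The case $G=H$.** Here we may quote a theorem of Wadsley: if $G$ is uniform with Lie algebra $\mathfrak h_{2r+1}$ and center $Z(G)$, and $M$ is finitely generated with $d(M)\le r$, then $\operatorname{Ann}_{\Omega_G}(M)\cap\Omega_{Z(G)}\ne0$. Put $Z=z-1$. Then $\Omega_{Z(G)}=\mathbb F_p[[Z]]$, and a nonzero element of it is $Z^m$ times a unit. So $Z^mM=0$ for some $m$, hence $\sigma(Z)^m\operatorname{gr}M=0$, and $\sigma(Z)\in J(M)$. The guess holds for $G=H$. (Our proof of Theorem A will not use Wadsley's theorem.)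

**Induced modules.** Let $P\le G$ be uniform with $L_P$ isolated in $L_G$, and let
$$M=\Omega_G\otimes_{\Omega_P}\mathbb F_p=\Omega_G/\Omega_GJ_P,$$
where $J_P$ is the augmentation ideal of $\Omega_P$. Let $V_P$ be the image of $L_P$ in $V$. We claim
$$\operatorname{gr}M=\operatorname{Sym}(V/V_P),\qquad J(M)=(V_P),\qquad d(M)=\dim G-\dim P.\tag{1}$$

Choose a basis of $L_G$ whose last elements form a basis of $L_P$; let $g_1,\dots,g_m,g_{m+1},\dots,g_{D_G}$ be the corresponding group elements, $X_i=g_i-1$, and let $X'^{\alpha'}$ denote the monomials in $X_1,\dots,X_m$. By (F2) each $f\in\Omega_G$ is uniquely $\sum_{\alpha'}X'^{\alpha'}u_{\alpha'}$ with $u_{\alpha'}\in\Omega_P$.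

We have $f\in\Omega_GJ_P$ if and only if every $u_{\alpha'}$ lies in $J_P$. "Only if": right multiplication by an element of $J_P$ moves all coefficients into $J_P$, and sums preserve this. "If": every nonconstant monomial in $X_{m+1},\dots,X_{D_G}$ ends on the right in some $X_i$, so $u_{\alpha'}=\sum_{i>m}v_{\alpha',i}X_i$ with $v_{\alpha',i}\in\Omega_P$, and $f=\sum_{i>m}\bigl(\sum_{\alpha'}X'^{\alpha'}v_{\alpha',i}\bigr)X_i\in\Omega_GJ_P$.

So the elements of $M$ are uniquely the series $\sum c_{\alpha'}X'^{\alpha'}$ with $c_{\alpha'}\in\mathbb F_p$, and the image of $\sum c_\alpha X^\alpha$ is obtained by keeping the terms that involve only $X_1,\dots,X_m$. By the description of $J^n$ in (F2), $J^nM$ consists of the series with $c_{\alpha'}=0$ for $|\alpha'|<n$. Hence $\dim J^nM/J^{n+1}M$ is the number of monomials of degree $n$ in $m$ variables. Also $\operatorname{gr}M$ is cyclic, generated by the class of $1$ in degree $0$; and it is killed by $V_P$, since $X_i\cdot1=0$ in $M$ for $i>m$ and these $\sigma(X_i)$ span $V_P$. So $\operatorname{gr}M$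 is a quotient of $\operatorname{Sym}(V/V_P)$, which has the same Hilbert function because $\dim V/V_P=m$. The two are equal, and (1) follows.

Now test the guess on these modules, for arbitrary $G\supseteq H$. Suppose $d(M)=\dim G-\dim P\le r$, and let $\mathfrak p=\mathcal L(P)$. Then $\mathfrak p\cap\mathfrak h_{2r+1}$ has codimension at most $r$ in $\mathfrak h_{2r+1}$, so dimension at least $r+1$. A subalgebra of $\mathfrak h_{2r+1}$ that does not contain $z_0$ is abelian, because its brackets lie in its intersection with $\mathbb Q_pz_0$, which is $0$. It maps injectively onto a subspace of $\mathfrak h_{2r+1}/\mathbb Q_pz_0\cong\mathbb Q_p^{2r}$ that is isotropic for the nondegenerate commutator form, so its dimension is at most $r$. Hence $z_0\in\mathfrak p$. Write $z=\exp\zeta$ and $\zeta=p^sv$ with $v\in L_G\setminus pL_G$. Then $v\in\mathfrak p\cap L_G=L_P$, so $\sigma(\exp v-1)\in V_P$. As $z-1=(\exp v-1)^{p^s}$, we get $\sigma(z-1)=\sigma(\exp v-1)^{p^s}\in(V_P)=J(M)$. The guess passes, and the reason is that an isotropic subspace of a $2r$-dimensional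 symplectic space has dimension at most $r$.

## 4. Why restriction to $H$ does not reduce the problem to $G=H$

A sensible person would now restrict $M$ to $H$ and quote the case $G=H$. The first obstacle is that $M$ need not be finitely generated over $\Omega_H$. Take $G=H\times\overline{\langle c\rangle}$ with $\overline{\langle c\rangle}\cong\mathbb Z_p$, and $M=\mathbb F_p[[T]]$, where $c$ acts as $1+T$ and $H$ acts trivially. Then $d(M)=1\le r$, but a finitely generated $\Omega_H$-submodule of $M$ is finite, and $M$ is infinite.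

The repair would be to use submodules $\Omega_Hm$ with $m\in M$, and for this one wants $d_H(\Omega_Hm)\le d_G(M)$, where the subscript says over which group the dimension is computed. But the inclusion $J_H^nm\subseteq J^nM$, with $J_H$ the augmentation ideal of $\Omega_H$, bounds $\dim\Omega_Hm/J_H^nm$ only from below. And for a general pair of groups the desired inequality is false.

Here is an example, with an abelian subgroup. The algebraic closure of $\mathbb F_p(T)$ is countable and $\mathbb F_p[[T]]$ is not, so there is $\varphi\in T\,\mathbb F_p[[T]]$ transcendental over $\mathbb F_p(T)$. Let $G=\mathbb Z_p^4$ with generators $g_1,\dots,g_4$ act on $M=\mathbb F_p[[S,T]]$ by multiplication by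
$$1+S,\qquad 1+ST,\qquad 1+S\varphi(T),\qquad 1+T.$$
The map $\Omega_G\to\mathbb F_p[[S,T]]$ is onto and sends $J$ onto $(S,T)$, so $M$ is cyclic, $J^nM=(S,T)^n$, and $d_G(M)=2$. Let $H'=\overline{\langle g_1,g_2,g_3\rangle}$ and $\Omega_{H'}=\mathbb F_p[[Y_1,Y_2,Y_3]]$, $Y_i=g_i-1$. For $f=\sum_nf_n$, with $f_n$ homogeneous of degree $n$,
$$f\cdot1=f(S,ST,S\varphi(T))=\sum_nS^nf_n(1,T,\varphi(T)).$$
If this is $0$, then $f_n(1,T,\varphi(T))=0$ for every $n$, and $f_n=0$ because $T$ and $\varphi$ are algebraically independent. So $\Omega_{H'}\cdot1\cong\Omega_{H'}$ and $d_{H'}(\Omega_{H'}\cdot1)=3>2=d_G(M)$.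

What does survive restriction to $H$ is this: the spaces $M/J^nM$ are $\Omega_H$-modules of dimension at most $Cn^{d}$. We must work with these finite modules.

## 5. Counting operators on $M/J^nM$

Assume $\sigma(Z)\notin J(M)$, where $Z=z-1$; we want $d\ge r+1$. The assumption means, roughly, that $Z^j$ stays nonzero on $M/J^nM$ for $j$ up to a multiple of $n$. The group $H$ has $2r+1$ dimensions, so one hopes that the image of $\Omega_H$ in $\operatorname{End}_{\mathbb F_p}(M/J^nM)$ has dimension about $n^{2r+1}$. The whole endomorphism space has dimension at most $C^2n^{2d}$. So we expect $2r+1\le2d$, and since $d$ is an integer, $d\ge r+1$. This is the pattern of Joseph's counting argument for Bernstein's inequality.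

The work lies in producing that many independent operators. We know only that powers of $Z$ survive. The tool is the relation $aba^{-1}b^{-1}=z^q$: conjugation by $b$ multiplies the monomial $a^{\alpha}$ by a power of $z$ that depends on $\alpha$. So monomials are eigenvectors of conjugations with distinct eigenvalues, and one monomial can be isolated from a linear combination. The price is a product of differences of eigenvalues, which is a power of $Z$.

Here is the smallest case by hand: $r=1$, $p=2$, monomials $1,a,b,ab$. Let $I$ be a two-sided ideal of $\Omega_H$ containing $f=g_{00}+a\,g_{10}+b\,g_{01}+ab\,g_{11}$ with $g_{\alpha\beta}\in\mathbb F_2[Z]$. Put $\tau(f)=b^{-1}fb$ and $\rho(f)=afa^{-1}$, which preserve $I$. Since $b^{-1}ab=z^qa$ and $aba^{-1}=z^qb$,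
$$(\tau-1)f=(z^q-1)(a\,g_{10}+ab\,g_{11}),\qquad(\rho-1)(\tau-1)f=(z^q-1)^2ab\,g_{11}.$$
With $q$ a power of $2$ we have $z^q-1=Z^q$, so $Z^{2q}g_{11}\in I$. If $g_{11}\ne0$, then $g_{11}$ is a power of $Z$ times a unit, and a power of $Z$ lies in $I$.

For exponents up to $p^k$ the price must be computed with care. There are $2r(p^k-1)$ factors, and the worst is $Z^{qp^{k-1}}$ up to a unit. If we charged the worst price each time, we would need $n$ of order $p^{2k}$, and comparing $p^{2rk}\cdot p^{2k}$ with $(p^{2k})^{2d}$ would give only $d\ge(r+1)/2$. But most differences of exponents are prime to $p$ and cheap; the true total is of order $kp^k$, and the factor $k$ is harmless.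

## 6. Independent monomials in $\Omega_H$

**Step 1: elements of $H$ with controlled commutators.** The purpose is to find group elements that realize the Heisenberg relations with one common power of $z$. Write $x_i^0,y_i^0,z_0$ for the standard basis of $\mathcal L(H)$. Since $\mathcal L(H)$ has class $2$, $\exp X\exp Y=\exp(X+Y+\tfrac12[X,Y])$, hence
$$\exp X\exp Y(\exp X)^{-1}(\exp Y)^{-1}=\exp[X,Y].$$
So $\exp X$ with $X\in L_H$ is central in $H$ if and only if $[X,L_H]=0$, that is, $X\in\mathbb Q_pz_0$. Thus $Z(H)=\exp(L_H\cap\mathbb Q_pz_0)$, and $z=\exp\zeta$ with $L_H\cap\mathbb Q_pz_0=\mathbb Z_p\zeta$. For $t$ large, $p^tx_i^0$ and $p^ty_i^0$ lie in $L_H$ for all $i$. Then $[p^tx_i^0,p^ty_i^0]=p^{2t}z_0$ lies in $L_H\cap\mathbb Q_pz_0$, so it equals $p^eu\,\zeta$ with $e\ge0$ and $u\in\mathbb Z_p^\times$ independent of $i$; enlarge $t$ so that $u^{-1}p^ty_i^0\in L_H$ is clear (it is automatic, $u$ being a unit). Put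
$$a_i=\exp(p^tx_i^0),\qquad b_i=\exp(u^{-1}p^ty_i^0),\qquad q=p^e.$$
Then
$$a_ib_ia_i^{-1}b_i^{-1}=z^q,\qquad[a_i,b_j]=1\ (i\ne j),\qquad[a_i,a_j]=[b_i,b_j]=1,\qquad z\text{ central in }H.\tag{2}$$
For example, let $p$ be odd, $r=1$ and $L_H=p\mathbb Z_px^0\oplus p\mathbb Z_py^0\oplus p\mathbb Z_pz_0$. Then $\zeta$ may be taken to be $pz_0$, and with $t=1$ we have $[px^0,py^0]=p^2z_0=p\zeta$, so $q=p$.

**Step 2: independence modulo a two-sided ideal.** This step turns "powers of $Z$ survive" into "many monomials survive". For $\alpha,\beta\in\{0,\dots,p^k-1\}^r$ let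
$$w_{\alpha\beta}=a_1^{\alpha_1}\cdots a_r^{\alpha_r}\,b_1^{\beta_1}\cdots b_r^{\beta_r}\in H.$$

**Lemma 1.** Let $k\ge1$, $N=2rq\,k\,p^k$, and let $I$ be a two-sided ideal of $\Omega_H$ such that $Z^j\notin I$ for $0\le j<2N$. Then the $p^{2rk}N$ elements $w_{\alpha\beta}Z^j$, with $\alpha,\beta\in\{0,\dots,p^k-1\}^r$ and $0\le j<N$, are linearly independent over $\mathbb F_p$ modulo $I$.

**Proof.** Suppose $f=\sum_{\alpha',\beta'}w_{\alpha'\beta'}\,g_{\alpha'\beta'}(Z)\in I$ with polynomials $g_{\alpha'\beta'}$ of degree less than $N$, not all zero. Fix $(\alpha,\beta)$ with $g_{\alpha\beta}\ne0$.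

The conjugations $\tau_i(h)=b_i^{-1}hb_i$ and $\rho_i(h)=a_iha_i^{-1}$ of $\Omega_H$ are $\mathbb F_p[[Z]]$-linear, as $Z$ is central, and they preserve $I$. By (2), $a_ib_i=z^qb_ia_i$, so $b_i^{-1}a_ib_i=z^qa_i$ and $a_ib_ia_i^{-1}=z^qb_i$; all other generators $a_j,b_j$ are fixed by $\tau_i$, respectively by $\rho_i$ (in particular $\tau_i$ fixes $b_i$ and $\rho_i$ fixes $a_i$). Therefore
$$\tau_i(w_{\alpha'\beta'})=z^{q\alpha_i'}w_{\alpha'\beta'},\qquad\rho_i(w_{\alpha'\beta'})=z^{q\beta_i'}w_{\alpha'\beta'}.$$
Apply to $f$ the operator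
$$\prod_{i=1}^r\ \prod_{\substack{0\le c<p^k\\c\ne\alpha_i}}(\tau_i-z^{qc})\ \cdot\ \prod_{i=1}^r\ \prod_{\substack{0\le c<p^k\\c\ne\beta_i}}(\rho_i-z^{qc}).$$
The result is in $I$. Every term is an eigenvector for each factor, so only eigenvalues matter. If $(\alpha',\beta')\ne(\alpha,\beta)$, some coordinate differs, say $\alpha_i'\ne\alpha_i$; then the factor $\tau_i-z^{qc}$ with $c=\alpha_i'$ kills the term, and likewise for $\beta$. What remains is
$$\varepsilon\,w_{\alpha\beta}\,g_{\alpha\beta}\in I,\qquad\varepsilon=\prod_{i=1}^r\prod_{c\ne\alpha_i}(z^{q\alpha_i}-z^{qc})\cdot\prod_{i=1}^r\prod_{c\ne\beta_i}(z^{q\beta_i}-z^{qc}).$$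

Now compute $\varepsilon$ up to units of $\mathbb F_p[[Z]]$. Let $s=p^vs'$ be a nonzero integer, $p\nmid s'$. Since $qp^v$ is a power of $p$, in characteristic $p$ we have $z^{qs}-1=(z^{s'}-1)^{qp^v}$. And $z^{s'}-1=(1+Z)^{s'}-1=s'Z+\cdots$ is $Z$ times a unit. So $z^{qs_0}-z^{qc}=z^{qc}(z^{q(s_0-c)}-1)$ is a unit times $Z^{qp^v}$ with $v=v_p(s_0-c)$.

Fix $s_0\in[0,p^k)$. For $c\ne s_0$ in $[0,p^k)$ we have $0<|s_0-c|<p^k$, so $v_p(s_0-c)<k$. For $0\le j<k$ there are $p^{k-j}$ values of $c$ with $c\equiv s_0\pmod{p^j}$ and $p^{k-j-1}$ with $c\equiv s_0\pmod{p^{j+1}}$, so $v_p(s_0-c)=j$ for exactly $p^{k-j}-p^{k-j-1}$ values. Hence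
$$\sum_{c\ne s_0}p^{v_p(s_0-c)}=\sum_{j=0}^{k-1}p^j(p^{k-j}-p^{k-j-1})=k(p^k-p^{k-1}).$$
There are $2r$ such products in $\varepsilon$, so $\varepsilon$ is a unit times $Z^{N'}$ with $N'=2rqk(p^k-p^{k-1})\le N$.

Multiply $\varepsilon w_{\alpha\beta}g_{\alpha\beta}$ by $w_{\alpha\beta}^{-1}$ and by a unit of $\mathbb F_p[[Z]]$: this gives $Z^{N'}g_{\alpha\beta}(Z)\in I$. As a nonzero polynomial of degree less than $N$, $g_{\alpha\beta}$ is $Z^m$ times a unit of $\mathbb F_p[[Z]]$ with $m<N$. So $Z^{N'+m}\in I$ with $N'+m<2N$, contrary to hypothesis. $\blacksquare$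

Note that $k(p^k-p^{k-1})$ equals $1$ for $p=2$, $k=1$, so that for $r=1$ we get $N'=2q$, in agreement with the hand computation in Section 5.

## 7. Proof of Theorem A

Let $D\ge1$ be the degree of $\sigma(Z)$, so $Z\in J^D\setminus J^{D+1}$ ($Z\neq 0$ since $z\ne1$). Write $M_n=J^nM$; then $ZM_j\subseteq M_{j+D}$. Assume $\sigma(Z)\notin J(M)$. Then $M\ne0$; put $d=d(M)$. We show $d\ge r+1$.

**Step 1: one vector on which all powers of $Z$ are as large as possible.** This translates the assumption into a statement about $M$ itself. We claim that there is $m\in M$ with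
$$Z^km\notin M_{kD+1}\quad\text{for all }k\ge0.\tag{3}$$
Take a basis of the finite space $M/M_1$. If each basis element were killed by some power of $\sigma(Z)$, the largest of these powers would kill $M/M_1$, and hence $\operatorname{gr}M$, which is generated by $M/M_1$ over the commutative ring $\operatorname{gr}\Omega_G$. That would put $\sigma(Z)$ in $J(M)$. So there is $m\in M$ with $\sigma(Z)^k(m+M_1)\ne0$ for all $k$. This element of $M_{kD}/M_{kD+1}$ is the class of $Z^km$, which gives (3).

**Step 2: an ideal of small codimension that contains no small power of $Z$.** For $n\ge1$ let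
$$K_n=\{f\in\Omega_H:\ fM\subseteq M_{nD}\}.$$
This is the kernel of $\Omega_H\to\operatorname{End}_{\mathbb F_p}(M/M_{nD})$, so it is a two-sided ideal. By (F1) there is $C_1$ with $\dim M/M_{nD}\le C_1n^d$ for $n\ge1$, so
$$\dim\Omega_H/K_n\le C_1^2n^{2d}.\tag{4}$$
If $0\le j<n$, then $nD\ge(j+1)D\ge jD+1$, so $M_{nD}\subseteq M_{jD+1}$, and (3) gives $Z^jm\notin M_{nD}$. Hence
$$Z^j\notin K_n\quad\text{for }0\le j<n.\tag{5}$$

**Step 3: comparison.** Here the lower bound from Lemma 1 meets (4). Let $k\ge1$, $N=2rqkp^k$ and $n=2N$. By (5), Lemma 1 applies to $I=K_n$, so with (4)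
$$p^{2rk}N\le C_1^2(2N)^{2d},\qquad\text{that is,}\qquad p^{2rk}\le C\,N^{2d-1}$$
with $C=2^{2d}C_1^2$ independent of $k$. Suppose $d\le r$. Then $N^{2d-1}\le N^{2r-1}=(2rqk)^{2r-1}p^{(2r-1)k}$, and therefore
$$p^k\le C\,(2rqk)^{2r-1}\quad\text{for all }k\ge1.$$
This is impossible for large $k$, because the right side is a polynomial in $k$. Hence $d\ge r+1$. $\blacksquare$

In particular the guess of Section 1 is correct for every $G$: if $\sigma(z-1)\notin J(M)$, then $d(M)\ge r+1$.

## 8. A sharper count with $Z$-linear endomorphisms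

The count above gave $2r+1\le2d$ and then used that $d$ is an integer. Since $Z$ is central in $\Omega_H$, all our operators commute with $Z$, and counting only $\mathbb F_p[Z]$-linear endomorphisms gives $2r+1\le2d-1$, which is $d\ge r+1$ with nothing lost. This section carries it out; it is a second derivation of Theorem A, and it is not needed for what follows. Keep the notation and the assumption $\sigma(Z)\notin J(M)$ of Section 7.

On $M/M_{nD}$ the kernel of $Z$ is hard to control. So we replace $M_{nD}$ by a filtration on which $Z$ is strict.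

**Step 1: a filtration on which $Z$ acts strictly.** For $n\ge0$ let
$$L_n=\{m\in M:\ Z^km\in M_{(n+k)D}\text{ for some }k\ge0\}.$$
For instance, let $G=\mathbb Z_p$ with generator $z$, and $M=\mathbb F_p[[Z]]\oplus\mathbb F_p$ with $Z=0$ on the second summand. Then $D=1$, $M_n=Z^n\mathbb F_p[[Z]]\oplus0$ for $n\ge1$, and $L_n=Z^n\mathbb F_p[[Z]]\oplus\mathbb F_p$: the part killed by $Z$ is absorbed.

In general, since $ZM_j\subseteq M_{j+D}$, if the condition holds for $k$ then it holds for every larger $k$. So $L_n$ is a subspace, $L_0=M$, $L_{n+1}\subseteq L_n$, and $M_{nD}\subseteq L_n$ (take $k=0$). Each element of $\Omega_H$ commutes with $Z$ and each $M_j$ is a submodule, so $L_n$ is an $\Omega_H$-submodule. Moreover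
$$Zm\in L_{n+1}\iff m\in L_n,\tag{6}$$
because $Zm\in L_{n+1}$ means $Z^{k+1}m\in M_{(n+k+1)D}$ for some $k\ge 0$, which is the condition for $m\in L_n$ with $k+1$ in place of $k$. Finally $L_1\ne M$: for the vector $m$ of (3), $Z^km\notin M_{kD+1}\supseteq M_{(k+1)D}$ for all $k$, so $m\notin L_1$.

**Step 2: upper bound.** We bound the number of generators of $M/L_n$ over $\mathbb F_p[Z]$. We have $\dim M/L_n\le\dim M/M_{nD}\le C_1n^d$ for $n\ge1$. Put $h_n=\dim L_{n-1}/L_n$. By (6), $Z$ induces injections $L_{n-1}/L_n\to L_n/L_{n+1}$, so $h_n$ is nondecreasing and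
$$n\,h_n\le\sum_{i=n}^{2n-1}h_i\le\dim M/L_{2n}\le C_1(2n)^d.$$
By (6) the kernel of $Z$ on the finite-dimensional space $M/L_n$ is $L_{n-1}/L_n$, so $\dim\operatorname{coker}Z=\dim\ker Z=h_n$. Since $Z^nM\subseteq M_{nD}\subseteq L_n$, $Z$ is nilpotent on $M/L_n$, and by Nakayama $M/L_n$ is generated by $h_n$ elements over $\mathbb F_p[Z]$. An endomorphism is determined by the images of these generators, so
$$\dim\operatorname{End}_{\mathbb F_p[Z]}(M/L_n)\le h_n\dim(M/L_n)\le C_2n^{2d-1}\qquad(n\ge1),\tag{7}$$
with $C_2=2^dC_1^2$.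

**Step 3: lower bound and comparison.** We apply Lemma 1 again. Let $I_n=\{f\in\Omega_H:fM\subseteq L_n\}$, the kernel of the ring homomorphism $\Omega_H\to\operatorname{End}_{\mathbb F_p[Z]}(M/L_n)$, which exists because $Z$ is central in $\Omega_H$. It is a two-sided ideal of codimension at most $C_2n^{2d-1}$. If $0\le j<n$ and $Z^j\in I_n$, then $Z^jM\subseteq L_n$, and $j$ applications of (6) give $M=L_{n-j}\subseteq L_1$, a contradiction. So $Z^j\notin I_n$ for $0\le j<n$. With $N=2rqkp^k$ and $n=2N$, Lemma 1 gives $p^{2rk}N\le C_2(2N)^{2d-1}$, so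
$$p^{2rk}\le C_3N^{2d-2},\qquad N=2rqkp^k,$$
with $C_3$ independent of $k$. If $d=0$, the right side is at most $C_3$, which is impossible for large $k$. If $1\le d\le r$, it is at most $C_3(2rqk)^{2r-2}p^{(2r-2)k}$, so $p^{2k}\le C_3(2rqk)^{2r-2}$ for all $k$, again impossible. Hence $d\ge r+1$.

## 9. The bound $r$ cannot be raised

**Proposition B.** For every uniform $H$ with $\mathcal L(H)=\mathfrak h_{2r+1}$ there is a finitely generated $\Omega_H$-module $M$ with $d(M)=r+1$ and $\sigma(z-1)\notin J(M)$. So in Theorem A, "$d(M)\le r$" cannot be weakened to "$d(M)\le r+1$".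

**Proof.** Take $G=H$. The lattice $L'=L_H\cap(\bigoplus_i\mathbb Q_px_i^0\oplus\mathbb Q_pz_0)$ is abelian, isolated in $L_H$, and of rank $r+1$. As $L'\cap\mathbb Q_pz_0=\mathbb Z_p\zeta$, the quotient $L'/\mathbb Z_p\zeta$ is torsion-free, so $L'=\mathbb Z_p\zeta\oplus A_0$ with $A_0$ of rank $r$, isolated in $L'$ and hence in $L_H$. Let $A=\exp A_0$ and $M=\Omega_H\otimes_{\Omega_A}\mathbb F_p$. By (1), $d(M)=(2r+1)-r=r+1$ and $J(M)=(V_A)$. Now $\zeta$ together with a basis of $A_0$ is a basis of the isolated lattice $L'$, so it is part of a basis of $L_H$. Thus $\sigma(z-1)$, the image of $\zeta$ in $V$, is not in $V_A$, which is the degree-one part of $(V_A)$. $\blacksquare$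

## 10. The small characteristic ideals for $G=H$

**Proposition C.** Let $I$ be a homogeneous radical ideal of $\operatorname{gr}\Omega_H$ with $\dim(\operatorname{gr}\Omega_H/I)\le r$. Then $I=J(M)$ for some finitely generated $\Omega_H$-module $M$ if and only if $\sigma(z-1)\in I$. Moreover
$$\bigcap_{d(M)\le r}J(M)=\sigma(z-1)\operatorname{gr}\Omega_H.$$

**Proof.** "Only if" is Theorem A with $G=H$.

**Step 1: passing to $H/Z(H)$.** To realize ideals, we use modules over a commutative quotient of $\Omega_H$. The map $\exp X\mapsto X+\mathbb Z_p\zeta$ from $H$ to $L_H/\mathbb Z_p\zeta$ is a homomorphism: $\exp X\exp Y=\exp(X+Y+\frac12[X,Y])$, and $\frac12[X,Y]$ lies in $L_H$ (for $p=2$ because $[L_H,L_H]\subseteq4L_H$) and in $\mathbb Q_pz_0$, so in $\mathbb Z_p\zeta$. Its kernel is $Z(H)$. Since $L_H/\mathbb Z_p\zeta$ is torsion-free of rank $2r$, $H/Z(H)\cong\mathbb Z_p^{2r}$ and $\Omega_{H/Z(H)}=\mathbb F_p[[X_1,\dots,X_{2r}]]$. Choose a basis of $L_H$ ending in $\zeta$. In the coordinates of (F2), the map $\Omega_H\to\Omega_{H/Z(H)}$ sets the last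 variable $z-1$ to $0$, it sends $J_H^n$ onto the $n$-th power of the maximal ideal $\mathfrak m$, and on graded rings it gives $\operatorname{gr}\Omega_H/(\sigma(z-1))=\mathbb F_p[X_1,\dots,X_{2r}]$.

**Step 2: realizing $I$.** Let $\sigma(z-1)\in I$, let $F_1,\dots,F_s\in\mathbb F_p[X]$ be homogeneous generators of $I/(\sigma(z-1))$, and let $M=\mathbb F_p[[X]]/(F_1,\dots,F_s)$, an $\Omega_H$-module with $J_H^nM=\mathfrak m^nM$. Then $\operatorname{gr}M$ is $\mathbb F_p[X]$ modulo the leading forms of the elements $\sum h_jF_j$, $h_j\in\mathbb F_p[[X]]$. As the $F_j$ are homogeneous, every homogeneous component of $\sum h_jF_j$ lies in the ideal $(F_1,\dots,F_s)$ of $\mathbb F_p[X]$; conversely each nonzero homogeneous element of that ideal is its own leading form. So $\operatorname{gr}M=\mathbb F_p[X]/(F_1,\dots,F_s)=\operatorname{gr}\Omega_H/I$, and since $I$ is radical, $J(M)=I$.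

**Step 3: the intersection.** Theorem A gives "$\supseteq$". For "$\subseteq$", take $a\in\overline{\mathbb F}_p^{\,2r}$ and let $I_a\subset\mathbb F_p[X]$ be the ideal of all $f$ with $f(ta)=0$ for every $t\in\overline{\mathbb F}_p$. It is the kernel of $f\mapsto f(ta)\in\overline{\mathbb F}_p[t]$, because $\overline{\mathbb F}_p$ is infinite. If $f=\sum f_i$ with $f_i$ homogeneous of degree $i$, then $f(ta)=\sum t^if_i(a)$, so $I_a$ is homogeneous. It is prime, and the quotient embeds in $\overline{\mathbb F}_p[t]$, so its dimension is at most $1\le r$. By Step 2 the preimage of $I_a$ in $\operatorname{gr}\Omega_H$ is $J(M)$ for some $M$ with $d(M)\le1\le r$. A polynomial lying in every $I_a$ vanishes on $\overline{\mathbb F}_p^{\,2r}$ and is $0$. So the intersection of the preimages is $(\sigma(z-1))$. $\blacksquare$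

## 11. A lower bound for simple Lie algebras

**Theorem D.** Let $G$ be uniform with $\mathfrak g=\mathcal L(G)$ a simple $\mathbb Q_p$-Lie algebra containing a copy of $\mathfrak h_{2r+1}$, $r\ge1$. Then every finitely generated $\Omega_G$-module $M$ which is infinite-dimensional over $\mathbb F_p$ satisfies $d(M)\ge r+1$. This is sharp for $\mathfrak{sl}_{r+2}$. In particular, if $\mathfrak g$ is split simple, not of type $A_1$, with dual Coxeter number $h^\vee$, then $d(M)\ge h^\vee-1$, which is half the dimension of the minimal nilpotent orbit.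

The plan is to find enough Heisenberg subgroups for the symbols of their central generators to span $V$. These subgroups live in a smaller open subgroup, so we first compare dimensions over different groups.

**Step 1: change of group.** Let $G'\le G$ be open and uniform. We claim that $M$ is finitely generated over $\Omega_{G'}$ and $d_{G'}(M)=d_G(M)$. The first holds because $\Omega_G$ is finitely generated over $\Omega_{G'}$. For the second, choose $s$ with $U=G^{p^s}=\exp(p^sL_G)\subseteq G'$. It is uniform, and normal in $G$ and so in $G'$. It suffices to compare $G$ with $U$; the comparison of $G'$ with $U$ is the same. Let $I$ be the augmentation ideal of $\Omega_U$. As $U$ is normal, $gIg^{-1}=I$ for $g\in G$, and $\Omega_G$ is a finite sum of $\Omega_Ug$'s, so $I\Omega_G=\Omega_GI$. The quotient $\Omega_G/I\Omega_G=\mathbb F_p[G/U]$ is the group algebra of a finite $p$-group, so its augmentation ideal is nilpotent, and $J^c\subseteq I\Omega_G\subseteq J$ for some $c\ge1$. Since $(I\Omega_G)^n=I^n\Omega_G$, we get $J^{cn}M\subseteq I^nM\subseteq J^nM$,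 hence
$$\dim M/J^nM\le\dim M/I^nM\le\dim M/J^{cn}M.$$
So the two functions have the same polynomial growth degree, and (F1) gives $d_U(M)=d_G(M)$ if $M\ne0$; for $M=0$ there is nothing to prove.

**Step 2: centers of Heisenberg subalgebras span $\mathfrak g$.** Let $\mathcal C$ be the set of nonzero $v\in\mathfrak g$ that span the center of a subalgebra isomorphic to $\mathfrak h_{2r+1}$, and $\mathfrak n$ its span. By hypothesis $\mathfrak n\ne0$, and $\mathfrak n$ is stable under $\operatorname{Aut}(\mathfrak g)$. For $x\in\mathfrak g$ and small $t\in\mathbb Q_p^\times$, $\exp(t\operatorname{ad}x)$ converges and is an automorphism, so for $v\in\mathfrak n$ we have $t^{-1}(\exp(t\operatorname{ad}x)v-v)\in\mathfrak n$. The finite-dimensional space $\mathfrak n$ is closed, so letting $t\to0$ gives $[x,v]\in\mathfrak n$. Thus $\mathfrak n$ is a nonzero ideal and $\mathfrak n=\mathfrak g$.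

**Step 3: a lattice adapted to these centers.** Here we arrange that the central generators have degree one. Choose a basis $v_1,\dots,v_{D_G}\in\mathcal C$ of $\mathfrak g$, with $\mathbb Q_pv_i$ the center of $\mathfrak h^{(i)}\cong\mathfrak h_{2r+1}$, and let $L=\bigoplus_i\mathbb Z_pp^tv_i$. If the structure constants of the basis lie in $p^{-s}\mathbb Z_p$, then $[p^tv_i,p^tv_j]\in p^{t-s}L$. So for $t$ large, $L\subseteq L_G$ and $[L,L]\subseteq p^2L$, and $G'=\exp L$ is an open uniform subgroup of $G$. The lattice $L\cap\mathfrak h^{(i)}$ is isolated in $L$, so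
$$[L\cap\mathfrak h^{(i)},L\cap\mathfrak h^{(i)}]\subseteq p^2L\cap\mathfrak h^{(i)}=p^2(L\cap\mathfrak h^{(i)}),$$
and $H_i=\exp(L\cap\mathfrak h^{(i)})$ is a uniform subgroup of $G'$ with Lie algebra $\mathfrak h^{(i)}$. Its center is $\exp(L\cap\mathbb Q_pv_i)=\exp(\mathbb Z_pp^tv_i)$, topologically generated by $z_i=\exp(p^tv_i)$.

**Step 4: the lower bound.** Suppose $d_G(M)\le r$. Then $d_{G'}(M)\le r$ by Step 1, and Theorem A for $H_i\le G'$ gives $\sigma(z_i-1)\in J(M)$ for all $i$, with symbols and $J(M)$ taken over $G'$. By (F2), $\sigma(z_i-1)$ is the image of $p^tv_i$ in $L/pL$. These images span the degree-one part of $\operatorname{gr}\Omega_{G'}$, so $J(M)$ contains all elements of positive degree. Hence a power of the ideal of elements of positive degree kills the finitely generated module $\operatorname{gr}M$, which is therefore finite-dimensional, and $J_{G'}^nM=J_{G'}^{n+1}M$ for some $n$. By Nakayama, $J_{G'}^nM=0$, so $\dim_{\mathbb F_p}M=\dim M/J_{G'}^nM<\infty$. This proves the first assertion.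

**Step 5: sharpness for $\mathfrak{sl}_{r+2}$.** We exhibit a module of dimension $r+1$. In $\mathfrak{sl}_{r+2}(\mathbb Q_p)$ the matrices $E_{1j}$ and $E_{j,r+2}$ with $1<j<r+2$, together with $E_{1,r+2}$, satisfy $[E_{1j},E_{k,r+2}]=\delta_{jk}E_{1,r+2}$, and all other brackets among them vanish. So they span a copy of $\mathfrak h_{2r+1}$. Let $\mathfrak p$ be the stabilizer of a line in $\mathbb Q_p^{r+2}$; it has codimension $r+1$. For $G$ uniform with this Lie algebra, $L_G\cap\mathfrak p$ is isolated in $L_G$, hence powerful. With $P=\exp(L_G\cap\mathfrak p)$, (1) gives $d(\Omega_G\otimes_{\Omega_P}\mathbb F_p)=r+1$. This module is infinite-dimensional since its canonical dimension is positive.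

**Step 6: the split case.** We find a large Heisenberg subalgebra. Let $\theta$ be the highest root. For a root $\beta\ne\pm\theta$ we have $\langle\beta,\theta^\vee\rangle\in\{-1,0,1\}$. Let $S=\{\beta:\langle\beta,\theta^\vee\rangle=1\}$ and consider the span of $e_\theta$ and the $e_\beta$, $\beta\in S$. Brackets of the $e_\beta$ lie in the $\theta^\vee$-weight-$2$ space, which is $\mathbb Q_pe_\theta$, and $[e_\theta,e_\beta]=0$ because there is no weight $3$. If $\beta\in S$, then reflecting $\beta$ in $\theta$ gives the root $\beta-\theta$, so $\theta-\beta$ is a root; it has $\theta^\vee$-weight $1$, it differs from $\beta$ since $\theta\neq 2\beta$, and $[e_\beta,e_{\theta-\beta}]\ne0$ since $\beta+(\theta-\beta)=\theta$ is a root. For $\gamma\in S$, $\gamma\ne\theta-\beta$, we have $[e_\beta,e_\gamma]=0$. So the alternating form defined by the bracket is nondegenerate on the span of the $e_\beta$, and we have a Heisenberg algebra $\mathfrak h_{2r+1}$ with center $\mathbb Q_pe_\theta$ and $2r=\#S$.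

To compute $\#S$: as $\theta$ is dominant, $\langle\beta,\theta^\vee\rangle\ge0$ for positive roots $\beta$ and $\le0$ for negative ones, so $S$ consists of positive roots. Summing $\langle\beta,\theta^\vee\rangle$ over positive roots gives $\langle2\rho,\theta^\vee\rangle=\#S+2$, where the $2$ comes from $\theta$ itself. With $h^\vee=1+\langle\rho,\theta^\vee\rangle$,
$$2r=\langle2\rho,\theta^\vee\rangle-2=2(h^\vee-1)-2,\qquad r=h^\vee-2.$$
Outside type $A_1$ we have $r\ge1$: since $\langle\theta,\theta^\vee\rangle=2>0$ and $\theta$ is a nonnegative combination of simple roots, some simple root $\alpha$ has $\langle\alpha,\theta^\vee\rangle>0$, and $\alpha\ne\theta$, so $\alpha\in S$. The first assertion now gives $d(M)\ge r+1=h^\vee-1$. That this number is half the dimension of the minimal nilpotent orbit is the standard formula $\dim\mathcal O_{\min}=2h^\vee-2$, which the proof of the inequality does not use. $\blacksquare$
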